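
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A bounded domain that is locally, but not globally, an $A^k$-domain of holomorphy}


\begin{abstract}
A domain in $\mathbb C^n$ is a domain of holomorphy if and only if it is locally a domain of holomorphy. We show that the corresponding statement is false for the spaces $A^k$ of holomorphic functions that are of class $C^k$ up to the boundary. For every $n\ge 2$ we construct a bounded domain $\Omega\subset\mathbb C^n$ that is locally an $A^k$-domain of holomorphy for every $k$, while every bounded holomorphic function on $\Omega$ extends to the unit polydisc, so that $\Omega$ is not an $A^k$-domain of holomorphy for any $k$. We also show that for $n=1$ and $k=0$ the local property does imply the global one.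
\end{abstract}


\section{The question and the answer}\label{sec:intro}

Throughout, $\mathbb N=\{0,1,2,\dots\}$. For an open set $\Omega\subset\mathbb C^n$ let $H(\Omega)$ be the space of holomorphic functions on $\Omega$ and $H^\infty(\Omega)$ the subspace of bounded ones. For $k\in\mathbb N$ let
\[
A^k(\Omega)=H(\Omega)\cap C^k(\overline\Omega),
\]
where $C^k(\overline\Omega)$ consists of the $C^k$ functions on $\Omega$ all of whose partial derivatives of order at most $k$ extend continuously to $\overline\Omega$. Put $A^\infty(\Omega)=\bigcap_kA^k(\Omega)$.

\begin{definition}\label{def:dom}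
Let $k\in\mathbb N\cup\{\infty\}$. An open set $\Omega\subset\mathbb C^n$ is an \emph{$A^k$-domain of holomorphy} if there are no open sets $\Omega_1,\Omega_2\subset\mathbb C^n$ such that
\begin{enumerate}
\item[(i)] $\emptyset\ne\Omega_1\subset\Omega_2\cap\Omega$;
\item[(ii)] $\Omega_2$ is connected and $\Omega_2\not\subset\Omega$;
\item[(iii)] for every $f\in A^k(\Omega)$ there is $F\in H(\Omega_2)$ with $F=f$ on $\Omega_1$.
\end{enumerate}
A domain $\Omega\subset\mathbb C^n$ is \emph{locally an $A^k$-domain of holomorphy} if every $p\in\partial\Omega$ has an open neighborhood $U$ such that $U\cap\Omega$ is an $A^k$-domain of holomorphy.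
\end{definition}

For a pair $(\Omega_1,\Omega_2)$ as in (i)--(iii), all functions of the class continue from $\Omega_1$ to the same set $\Omega_2$, which is not contained in $\Omega$. In the first definition $\Omega$ is allowed to be disconnected, because $U\cap\Omega$ may be. This will matter.

With $H(\Omega)$ in place of $A^k(\Omega)$, the first definition is that of a domain of holomorphy, and by the solution of the Levi problem a domain in $\mathbb C^n$ is a domain of holomorphy if and only if it is locally one. The question, posed in \cite{MB}, is whether the passage from local to global survives for $A^k$: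

\begin{quote}
\emph{Let $n\ge2$ and $k\in\mathbb N$. Is every domain in $\mathbb C^n$ that is locally an $A^k$-domain of holomorphy an $A^k$-domain of holomorphy?}
\end{quote}

The Levi problem suggests the answer yes. On the other hand, a function in $A^k(\Omega)$ must be regular at \emph{all} boundary points at once, including those far from the point near which we want it to be singular, and this leaves room for a counterexample. The answer is no, for every $n\ge2$ and every $k$, and for each $n$ one bounded domain serves for all $k$.

Let $\mathbb D=\{|z|<1\}\subset\mathbb C$ and $D(c,r)=\{|z-c|<r\}$. Points of $\mathbb C^n$ are written $(z,w,\xi)$ with $z,w\in\mathbb C$ and $\xi\in\mathbb C^{n-2}$; the variable $\xi$ is absent if $n=2$. For $i\ge1$ put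
\[
q_i=4^{-i},\qquad \rho_i=\exp(-8^i),
\]
and for $z\in\overline{\mathbb D}$
\begin{equation}\label{eq:v}
v_i(z)=\log\Bigl(\tfrac12\max\bigl(|z-q_i|,\rho_i\bigr)\Bigr),\qquad
v(z)=\sum_{i\ge1}2^{-i}v_i(z).
\end{equation}
All $v_i$ will be seen to be negative, so the sum makes sense in $[-\infty,0)$. The domain is
\begin{equation}\label{eq:omega}
\Omega=\bigl\{(z,w,\xi)\in\mathbb D^n:\ |w|>e^{v(z)}\bigr\}.
\end{equation}

\begin{theorem}\label{thm:main}
Let $n\ge2$. The set $\Omega$ in \eqref{eq:omega} is a bounded domain in $\mathbb C^n$ with the following properties.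
\begin{enumerate}
\item[(a)] Every $f\in H^\infty(\Omega)$ extends holomorphically to $\mathbb D^n\not\subset\Omega$. Hence $\Omega$ is not an $A^k$-domain of holomorphy for any $k\in\mathbb N\cup\{\infty\}$.
\item[(b)] Every $p\in\partial\Omega$ has arbitrarily small neighborhoods $U$ such that $U\cap\Omega$ is an $A^k$-domain of holomorphy for all $k\in\mathbb N\cup\{\infty\}$ simultaneously. In particular, $\Omega$ is locally an $A^k$-domain of holomorphy for every $k$.
\end{enumerate}
\end{theorem}

For $k=0$ the restriction $n\ge2$ cannot be dropped from this negative answer: Section~\ref{sec:plane} proves that in the plane a domain that is locally an $A^0$-domain of holomorphy is an $A^0$-domain of holomorphy.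

Section~\ref{sec:triangle} works out a simple model that explains the shape of $\Omega$; it is not used in the proofs. Sections~\ref{sec:domain} and~\ref{sec:a} study $v$ and prove (a). Sections~\ref{sec:barriers}--\ref{sec:b} prove (b).

\section{A model: the Hartogs triangle}\label{sec:triangle}

Let $T=\{(z,w)\in\mathbb C^2:|z|<|w|<1\}$. This domain has the form \eqref{eq:omega} with $n=2$ and $v(z)$ replaced by $\log|z|$. It does not have the properties in Theorem~\ref{thm:main}, but both halves of the argument, and the two things to be repaired, are visible on it.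

\medskip\noindent\textbf{Extension.} Let $f\in A^\infty(T)$. For $j\le-1$ let
\[
a_j(z)=\frac1{2\pi i}\int_{|w|=\tau}f(z,w)\,w^{-j-1}\,dw\qquad(|z|<\tau<1)
\]
be the coefficient of $w^j$ in the Laurent series of $f(z,\cdot)$. It does not depend on $\tau$ and is holomorphic in $z\in\mathbb D$. For $m\ge0$ the coefficient of $w^{j-m}$ in $\partial^mf/\partial w^m$ is $j(j-1)\cdots(j-m+1)\,a_j(z)$. Since $j$ is negative, the numerical factor has modulus at least $1$. As $\overline T$ is compact, there is $C_m$ with $|\partial^mf/\partial w^m|\le C_m$ on $T$. The estimate of a Laurent coefficient by the maximum on $|w|=\tau$ gives $|a_j(z)|\le C_m\tau^{|j|+m}$, and $\tau\to|z|$ gives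
\[
|a_j(z)|\le C_m|z|^{|j|+m}.
\]
This holds for all $m$, so $a_j$ vanishes to infinite order at $0$, that is, $a_j\equiv0$. With no negative powers of $w$ left, for each $\tau<1$ the Cauchy integral of $f(z,\cdot)$ over $|w|=\tau$ extends $f$ to $\{|z|<\tau,\ |w|<\tau\}$. Letting $\tau\to1$ we obtain an extension to $\mathbb D^2$. So $T$ is not an $A^\infty$-domain of holomorphy.

For finite $k$ this breaks down. The derivatives of order $\alpha$ in $z$ and $\beta$ in $w$ of $z^{k+2}/w$, with $\alpha+\beta\le k$, are constant multiples of $z^{k+2-\alpha}w^{-1-\beta}$, hence $O(|w|)$ on $T$. Since $(0,0)$ is the only point of $\overline T$ with $w=0$, we get $z^{k+2}/w\in A^k(T)$. This function has no holomorphic extension $F$ to $\mathbb D^2$, since $wF=z^{k+2}$ is absurd at points $(z,0)$ with $z\ne0$.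

\medskip\noindent\textbf{Barriers.} Let $(z_1,w_1)\in\partial T$ with $0<|z_1|=|w_1|<1$. For $0<\tau<1$ the polynomial
\[
h(z,w)=w-(1-\tau)\frac{w_1}{z_1}\,z
\]
vanishes at $(z_1,(1-\tau)w_1)$, which is close to $(z_1,w_1)$ if $\tau$ is small. On $\overline T$, where $|w|\ge|z|$, it vanishes only at the origin. On any piece of $T$ on which $|w|$ is bounded below, $1/h$ is therefore smooth up to the boundary, and it is singular at a point outside that is as close to $(z_1,w_1)$ as we like. Near the origin nothing of the kind can work: if $U$ is a neighborhood of $0$ and $0<r<1$ with $r\mathbb D^2\subset U$, then functions in $A^\infty(U\cap T)$ restrict to $A^\infty(rT)$ and so extend to $r\mathbb D^2$.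

\medskip\noindent\textbf{What to change.} First, infinite order of vanishing should follow from boundedness alone. For bounded $f$ the argument above gives $|a_j(z)|\le C\,e^{|j|v(z)}$, so the inner radius $e^{v(z)}$ of the fiber should decrease faster than every power of $|z|$. In order to have barriers $w^m=R(z)$ with $R$ a polynomial, generalizing the $h$ above, we want $v$ to be approximable by functions $\frac1m\log|R|$, and we take $v$ subharmonic. A subharmonic $v$ cannot decrease so fast on full circles, because its means over $|z|=r$ are a convex function of $\log r$ and hence bounded below by an affine function of $\log r$ as $r\to0$. It can do so on a \emph{sequence} $q_i\to0$, and a sequence suffices for the identity $a_j\equiv0$.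

Second, the origin must satisfy the local hypothesis, although functions on $\Omega$ extend past it. We arrange that $v$ is bounded below outside small disjoint discs around the $q_i$ and bounded below, by a constant depending on $i$, on each disc. Then the part of $\Omega$ close to the points with $z=w=0$ falls apart into infinitely many pieces, each with $|w|$ bounded below. On such a disconnected set we may use $1/h$ on one piece and $0$ on all the others. On all of $\Omega$, where the pieces are joined through larger values of $|w|$, we may not.

\section{The function $v$ and the domain}\label{sec:domain}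

Formula \eqref{eq:v} meets these requirements as follows. The depth of the $i$-th well is governed by $2^{-i}\log\rho_i=-4^i$, which is far below $N\log q_i=-iN\log4$ for each fixed $N$ and large $i$. Outside the wells the $i$-th term has modulus at most of order $i2^{-i}$, which is summable. The truncation by $\rho_i$ keeps each well of finite depth, and the factor $\frac12$ makes every term negative.

Let
\[
\Delta_i=D(q_i,4^{-i-1}),\qquad \overline{\Delta_i}\subset\bigl\{\tfrac34\,4^{-i}\le|z|\le\tfrac54\,4^{-i}\bigr\}.
\]
As $\frac54\,4^{-i-1}<\frac34\,4^{-i}$, the discs $\overline{\Delta_i}$ are pairwise disjoint; they lie in $\mathbb D\setminus\{0\}$ and accumulate only at $0$.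

Recall that an upper semicontinuous function with values in $[-\infty,\infty)$, not identically $-\infty$, is subharmonic on a domain in $\mathbb C$ if at the center of every closed disc in the domain its value is at most its mean over the boundary circle. Maxima and positive combinations of finitely many subharmonic functions are subharmonic, and so are decreasing limits that are not identically $-\infty$. A decreasing limit of continuous functions is upper semicontinuous.

\begin{lemma}\label{lem:v}
The function $v$ has the following properties.
\begin{enumerate}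
\item[(V1)] $v_i\le\log\frac58<0$ on $\overline{\mathbb D}$ for all $i$; hence $e^v\le\frac58$.
\item[(V2)] For each $t\in(0,1]$ the series \eqref{eq:v} converges uniformly on $\{t\le|z|\le1\}$, so $v$ is finite and continuous on $\overline{\mathbb D}\setminus\{0\}$. Moreover $v(0)=-5\log2$, and $v$ is upper semicontinuous on $\overline{\mathbb D}$ and subharmonic on $\mathbb D$.
\item[(V3)] $v\ge-M$ on $\mathbb D\setminus\bigcup_i\Delta_i$, where $M=7\log2$.
\item[(V4)] $v(q_i)\le-4^i$ for all $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(V1) On $\overline{\mathbb D}$ we have $|z-q_i|\le1+\frac14$, and $\rho_i<1$. Now use $\sum2^{-i}=1$.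

(V2) Let $t\le|z|\le1$. If $q_i<t/2$, which holds for all large $i$, then $|z-q_i|\ge t/2$, so $0\ge v_i(z)\ge\log(t/4)$. This bound is independent of $i$ and $z$, so $\sum2^{-i}v_i$ converges uniformly there. Since each $v_i$ is continuous, so is $v$. As $q_i>\rho_i$, we have $v_i(0)=-(i\log4+\log2)$, and $\sum i2^{-i}=2$ gives $v(0)=-(2\log4+\log2)=-5\log2$. Finally, each $v_i$ is continuous and is a maximum of two subharmonic functions, and the partial sums decrease because $v_i<0$; so $v$ is upper semicontinuous and subharmonic.

(V3) If $z\in\mathbb D\setminus\bigcup_i\Delta_i$, then $|z-q_i|\ge4^{-i-1}$ and $v_i(z)\ge-\bigl((i+1)\log4+\log2\bigr)$ for all $i$. Since $\sum(i+1)2^{-i}=3$, summation gives $v(z)\ge-(3\log4+\log2)=-7\log2$.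

(V4) All terms are negative, so $v(q_i)\le2^{-i}v_i(q_i)=2^{-i}(-8^i-\log2)\le-4^i$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.95,yscale=0.95]
\fill[gray!25] (0.9,1.75)--(1.1,1.75)--(1.18,0.03)--(1.22,0.03)--(1.3,1.75)--(1.9,1.9)--(2.05,0.1)--(2.15,0.1)--(2.3,1.9)--(3.6,2.1)--(3.9,0.25)--(4.1,0.25)--(4.4,2.1)--(7,2.4)--(7.4,0.5)--(7.6,0.5)--(8,2.4)--(10,2.6)--(10,3.8)--(0.9,3.8)--cycle;
\draw[thick] (0.9,1.75)--(1.1,1.75)--(1.18,0.03)--(1.22,0.03)--(1.3,1.75)--(1.9,1.9)--(2.05,0.1)--(2.15,0.1)--(2.3,1.9)--(3.6,2.1)--(3.9,0.25)--(4.1,0.25)--(4.4,2.1)--(7,2.4)--(7.4,0.5)--(7.6,0.5)--(8,2.4)--(10,2.6);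
\draw[->] (0,0)--(10.6,0) node[right] {$z$};
\draw[->] (0,0)--(0,4.1) node[above] {$|w|$};
\draw[dashed] (0,1.3)--(10,1.3) node[right] {$e^{-M}$};
\fill (0,1.65) circle (1.5pt) node[left] {$e^{v(0)}$};
\node at (0.55,2.3) {$\cdots$};
\node[below] at (0,0) {$0$};
\node[below] at (2.1,0) {$q_3$};
\node[below] at (4,0) {$q_2$};
\node[below] at (7.5,0) {$q_1$};
\node at (5.7,3.1) {$\Omega$};
\end{tikzpicture}
\caption{Schematic picture, not to scale, of $\Omega$ over real $z\ge0$. The thick curve is $|w|=e^{v(z)}$, and $\Omega$ is the shaded part above it, continued toward $z=0$. The wells at $q_i=4^{-i}$ accumulate at $z=0$, and the heights $e^{v(q_i)}$ tend to $0$ faster than any power of $q_i$, while $e^{v(0)}>0$. Outside the discs $\Delta_i$ around the $q_i$ the curve does not go below the height $e^{-M}$, so the part of $\Omega$ below this height splits into pieces lying in separate wells.}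
\label{fig:wells}
\end{figure}

The set $\Omega$ is bounded. It is open, because $e^v$ is upper semicontinuous. It is connected: the fiber over each $(z,\xi)$ is the annulus $e^{v(z)}<|w|<1$, which by (V1) contains the circle $|w|=\frac34$, and all these circles together form the connected set $\mathbb D\times\{|w|=\frac34\}\times\mathbb D^{n-2}\subset\Omega$.

Note that $v$ is discontinuous at $0$: its value there is $-5\log2$, but $v(q_i)\to-\infty$. As a consequence, $\partial\Omega$ contains all points $(0,w,\xi)$ with $|w|\le e^{v(0)}=\frac1{32}$ and $\xi\in\mathbb D^{n-2}$. They are not in $\Omega$, and for $w\ne0$ the point $(q_i,w,\xi)$ is in $\Omega$ for all large $i$; the points with $w=0$ follow because $\partial\Omega$ is closed. These boundary points will need separate attention.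

\section{Bounded functions extend}\label{sec:a}

As in the model, we show that the negative Laurent coefficients in $w$ vanish, now using only the points $z=q_i$.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(a)}]
Let $f\in H^\infty(\Omega)$ with $|f|\le A$. For $j\in\mathbb Z$ let
\[
a_j(z,\xi)=\frac1{2\pi i}\int_{|w|=3/4}f(z,w,\xi)\,w^{-j-1}\,dw ,
\]
a holomorphic function on $\mathbb D\times\mathbb D^{n-2}$. For fixed $(z,\xi)$, Cauchy's theorem in the fiber allows us to replace the circle by $|w|=\tau$ for any $\tau\in(e^{v(z)},1)$. Let $j\le-1$. Then $|a_j(q_i,\xi)|\le A\tau^{|j|}$ for all $\tau\in(e^{v(q_i)},1)$, and by (V4)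
\[
|a_j(q_i,\xi)|\le A\,e^{|j|v(q_i)}\le A\,e^{-4^i}\qquad(i\ge1).
\]
Fix $\xi$ and suppose $a_j(\cdot,\xi)\not\equiv0$. If $N\ge0$ is its order of vanishing at $0$, there is $c>0$ with $|a_j(z,\xi)|\ge c|z|^N$ near $z=0$. Hence $c\,4^{-iN}\le A\,e^{-4^i}$ for all large $i$, which is absurd. So $a_j\equiv0$ for all $j\le-1$.

Thus for each $(z,\xi)$ the Laurent series of $f(z,\cdot,\xi)$ on $e^{v(z)}<|w|<1$ has no negative powers. The function
\[
F(z,w,\xi)=\frac1{2\pi i}\int_{|\omega|=3/4}\frac{f(z,\omega,\xi)}{\omega-w}\,d\omega ,
\]
holomorphic on $\mathbb D\times D(0,\frac34)\times\mathbb D^{n-2}$, is the sum of the nonnegative part of this series. It therefore equals $f$ on $\Omega\cap\{|w|<\frac34\}$. Since $e^v\le\frac58$, the two domains together cover $\mathbb D^n$, and $f$ and $F$ define an extension of $f$ to $\mathbb D^n$.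

Finally, $\overline\Omega$ is compact, so $A^k(\Omega)\subset H^\infty(\Omega)$ for every $k\in\mathbb N\cup\{\infty\}$. The sets $\Omega_1=\Omega$ and $\Omega_2=\mathbb D^n$ satisfy (i)--(iii) of Definition~\ref{def:dom}, since $\mathbb D^n$ is connected and contains $0\notin\Omega$. Hence $\Omega$ is not an $A^k$-domain of holomorphy.
\end{proof}

\section{Entire barriers}\label{sec:barriers}

We turn to the local statement. To show that an open set is an $A^k$-domain of holomorphy we shall use only functions that are equal to $1/h$, with $h$ entire, on one piece of the set and to $0$ on the rest.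

\begin{definition}\label{def:barrier}
An open set $E\subset\mathbb C^n$ \emph{has entire barriers} if there is a dense subset of $\partial E$ such that for each point $a$ of it and each neighborhood $N$ of $a$ there is an entire function $h$ with no zero on $\overline E$ and with a zero in $N$.
\end{definition}

The zeros of $h$ come close to $a$ but stay off $\overline E$, so that $1/h$ is smooth up to the boundary.

\begin{example}\label{ex:convex}
Let $X$ be nonempty, convex and open, and let $a\in\partial X$. A supporting real hyperplane at $a$ gives a nonconstant complex affine function $\ell$ with $\ell(a)=0$ and $\operatorname{Re}\ell>0$ on $X$. For $\tau>0$ the function $\ell+\tau$ has real part at least $\tau$ on $\overline X$, and as $\tau\to0$ it has zeros arbitrarily close to $a$. So convex open sets have entire barriers.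
\end{example}

The next lemma allows infinitely many pieces. Each piece must be separated from the union of all the others, in the sense that the closures are disjoint; no uniformity in $i$ is required.

\begin{lemma}\label{lem:glue}
Let $E$ be the union of finitely or infinitely many pairwise disjoint open sets $E_i$, each having entire barriers, with $\overline{E_i}\cap\overline{E\setminus E_i}=\emptyset$ for all $i$. Then $E$ is an $A^k$-domain of holomorphy for every $k\in\mathbb N\cup\{\infty\}$.
\end{lemma}

\begin{proof}
Suppose $\Omega_1,\Omega_2$ satisfy (i)--(iii) for $E$. Then $\Omega_1$ meets some $E_i$. The connected set $\Omega_2$ meets $E_i$ and, since $\Omega_2\not\subset E$, is not contained in $E_i$; so it meets $\partial E_i$. By density it contains a point $a$ as in Definition~\ref{def:barrier} for $E_i$, and with $N=\Omega_2$ we get an entire function $h$, zero-free on $\overline{E_i}$, with $h(b)=0$ for some $b\in\Omega_2$. Define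
\[
f=1/h\ \text{ on }E_i,\qquad f=0\ \text{ on }E\setminus E_i.
\]
The closed sets $\overline{E_i}$ and $\overline{E\setminus E_i}$ are disjoint and have union $\overline E$, and $1/h$ is smooth near $\overline{E_i}$. So $f\in A^\infty(E)\subset A^k(E)$. By (iii) there is $F\in H(\Omega_2)$ with $F=f$ on $\Omega_1$. Then $Fh=1$ on the nonempty open set $\Omega_1\cap E_i$, hence on the connected set $\Omega_2$. At $b$ this reads $0=1$, a contradiction.
\end{proof}

\section{Polynomials below $v$}\label{sec:poly}

At points of $\mathbb D^n$ with $z\ne0$, where $v$ is continuous, $\partial\Omega$ is given by $|w|=e^{v(z)}$. In analogy with the Hartogs triangle we look for barriers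
\[
h(z,w,\xi)=w^m-R(z),\qquad R\text{ a polynomial.}
\]
On a piece of $\Omega$ with $|w|>\kappa>0$, such an $h$ is zero-free as soon as $|R|^{1/m}<\max(e^v,\kappa)$ there. If $|R(z_1)|^{1/m}$ is almost $e^{v(z_1)}$, then after multiplying $R$ by a unimodular constant $h$ has a zero near a given boundary point over $z_1$.

The first attempt is to take for $R$ the product of the powers $\bigl(\frac{z-q_i}2\bigr)^{m2^{-i}}$, since $\log\frac{|z-q_i|}2\le v_i$. Three corrections are needed.
\begin{itemize}
\item The product must be finite, and dropping the negative terms with $i>N$ raises the modulus. Away from $0$ the tail is uniformly small, and a constant factor $e^{-m\eta/2}$ compensates. Near $0$ the tail is not uniformly small, but there we only need $|R|^{1/m}<\kappa$; a factor $z^{m\theta}$ with small $\theta>0$ achieves this, at little cost at $z_1$. This is the step in which $\kappa>0$ is indispensable.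
\item If $|z_1-q_i|\le\rho_i$, then $\log\frac{|z_1-q_i|}2$ may be much smaller than $v_i(z_1)$. For these $i$ we use the constant $\rho_i/2$ instead, which is also a lower bound for $e^{v_i}$.
\item Exponents of nonconstant factors must be integers. Rounding up preserves the upper bound, because the bases have modulus at most $1$ on $\overline{\mathbb D}$, and its effect at $z_1$ disappears as $m\to\infty$.
\end{itemize}

\begin{lemma}\label{lem:poly}
Let $z_1\in\overline{\mathbb D}\setminus\{0\}$, $0<\kappa<1$ and $\eta>0$. There are $m\ge1$ and a polynomial $R$ with $R(0)=0$ such that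
\[
|R(z)|^{1/m}<\max\bigl(e^{v(z)},\kappa\bigr)\quad(z\in\overline{\mathbb D}\setminus\{0\}),
\qquad
|R(z_1)|^{1/m}>e^{v(z_1)-\eta}.
\]
\end{lemma}

\begin{proof}
Choose $\theta>0$ with $\theta\log\frac1{|z_1|}<\frac\eta4$ and put $t=\kappa^{1/\theta}\in(0,1)$. By (V2) there is $N$ such that the tail $T_N=\sum_{i>N}2^{-i}v_i$ satisfies $-\frac\eta2<T_N\le0$ on $\{t\le|z|\le1\}$. Let
\[
I=\{i\le N:\ |z_1-q_i|>\rho_i\},\qquad J=\{1,\dots,N\}\setminus I .
\]
For $m\ge1$ put $n_i=\lceil m2^{-i}\rceil$ for $i\in I$, $n_0=\lceil m\theta\rceil$, and
\[
R(z)=e^{-m\eta/2}\,z^{n_0}\prod_{i\in I}\Bigl(\frac{z-q_i}2\Bigr)^{n_i}\prod_{i\in J}\Bigl(\frac{\rho_i}2\Bigr)^{m2^{-i}} .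
\]
The last product is a positive constant, so $R$ is a polynomial, and $R(0)=0$ because $n_0\ge1$.

\emph{Upper bound.} On $\overline{\mathbb D}$ the numbers $\log|z|$, $\log\frac{|z-q_i|}2$ and $\log\frac{\rho_i}2$ are at most $0$, and the last two are at most $v_i(z)$ (with $\log0=-\infty$). Since $n_0\ge m\theta$ and $n_i\ge m2^{-i}$, we get for $z\in\overline{\mathbb D}\setminus\{0\}$
\[
\tfrac1m\log|R(z)|\le-\tfrac\eta2+\theta\log|z|+\sum_{i\le N}2^{-i}v_i(z).
\]
If $|z|<t$, the right side is less than $\theta\log|z|<\theta\log t=\log\kappa$. If $|z|\ge t$, it is at most $-\frac\eta2+v(z)-T_N(z)<v(z)$. This is the first inequality.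

\emph{Lower bound at $z_1$.} Here $\log|z_1|$ is finite, $\log\frac{|z_1-q_i|}2=v_i(z_1)$ for $i\in I$, and $\log\frac{\rho_i}2=v_i(z_1)$ for $i\in J$. Since $n_0/m\to\theta$ and $n_i/m\to2^{-i}$ as $m\to\infty$,
\[
\tfrac1m\log|R(z_1)|\ \longrightarrow\ -\tfrac\eta2+\theta\log|z_1|+\sum_{i\le N}2^{-i}v_i(z_1)
\ \ge\ -\tfrac\eta2-\tfrac\eta4+v(z_1)>v(z_1)-\eta ,
\]
where we used $\sum_{i\le N}2^{-i}v_i\ge v$. Take $m$ large.
\end{proof}

\section{Barriers where $|w|$ is bounded below}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $X\subset\mathbb D^n$ be convex and open, and suppose that $E=X\cap\Omega$ is nonempty and $\inf_E|w|>0$. Then $E$ has entire barriers.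
\end{proposition}

\begin{proof}
Fix $\kappa\in(0,1)$ with $|w|>\kappa$ on $\overline E$. By continuity of $v$ on $\overline{\mathbb D}\setminus\{0\}$,
\begin{equation}\label{eq:closure}
|w|\ge e^{v(z)}\qquad\text{for }(z,w,\xi)\in\overline E,\ z\ne0.
\end{equation}
Let $a=(z_1,w_1,\xi_1)\in\partial E\subset\overline X$. We treat three types of points. For the first two we construct the functions $h$ of Definition~\ref{def:barrier}; points of the third type turn out to be limits of points of the second.

\smallskip\noindent\emph{Type \textup{($\alpha$)}: $a\notin X$.} Then $a\in\partial X$. The functions $\ell+\tau$ of Example~\ref{ex:convex} are zero-free on $\overline X\supset\overline E$ and have zeros arbitrarily close to $a$.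

\smallskip\noindent\emph{Type \textup{($\beta$)}: $a\in X$ and $z_1\ne0$.} By \eqref{eq:closure}, $|w_1|\ge e^{v(z_1)}$. Since $E$ is open, $a\in X\setminus E$; so $a\in\mathbb D^n\setminus\Omega$ and $|w_1|\le e^{v(z_1)}$. Thus
\[
|w_1|=e^{v(z_1)}>\kappa .
\]
Let $\eta>0$ and take $R,m$ from Lemma~\ref{lem:poly}. Then
\[
e^{v(z_1)-\eta}<|R(z_1)|^{1/m}<\max\bigl(e^{v(z_1)},\kappa\bigr)=e^{v(z_1)} .
\]
Put $w^*=\frac{w_1}{|w_1|}\,|R(z_1)|^{1/m}$, and multiply $R$ by a unimodular constant so that $R(z_1)=(w^*)^m$; this does not affect the conclusions of the lemma. Let $h=w^m-R(z)$. At points of $\overline E$ with $z\ne0$, \eqref{eq:closure} and the choice of $\kappa$ give $|w|\ge\max(e^{v(z)},\kappa)>|R(z)|^{1/m}$, so $h\ne0$. At points of $\overline E$ with $z=0$ we have $R(0)=0\ne w^m$, so again $h\ne0$. On the other hand, $h$ vanishes at $(z_1,w^*,\xi_1)$, whose distance to $a$ is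
\[
e^{v(z_1)}-|R(z_1)|^{1/m}<e^{v(z_1)}\bigl(1-e^{-\eta}\bigr),
\]
which is as small as we like.

\smallskip\noindent\emph{Type \textup{($\gamma$)}: $a\in X$ and $z_1=0$.} Because of the discontinuity of $v$ at $0$ we cannot conclude $|w_1|=e^{v(0)}$, and Lemma~\ref{lem:poly} does not cover $z_1=0$. We claim that $a$ is a limit of points of type ($\beta$). Then the points of types ($\alpha$) and ($\beta$) are dense in $\partial E$, and the proposition follows. The idea is that otherwise $E$ would fill a whole neighborhood of $a$ off $\{z=0\}$, which subharmonicity of $v$ forbids.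

As before $a\in X\setminus\Omega$, so $|w_1|\le e^{v(0)}$; also $w_1\ne0$ because $a\in\overline E$. Let $N\subset X$ be any polydisc centered at $a$, of radius $s$, and suppose that $N\cap\partial E\subset\{z=0\}$. The set $N\setminus\{z=0\}$ is connected, as a product of a punctured disc and discs. It meets $E$, because $N\cap E$ is open and nonempty, and it contains no point of $\partial E$. Hence it is contained in $E$. Choose $w'\in D(w_1,s)$ with $0<|w'|<|w_1|$. For all $0<|z|<s$ the point $(z,w',\xi_1)$ lies in $E\subset\Omega$, so
\[
v(z)<\log|w'|<\log|w_1|\le v(0).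
\]
This contradicts the sub-mean value inequality for the subharmonic function $v$ on a small circle around $0$. So $N\cap\partial E$ contains a point with $z\ne0$. It lies in $X$ and is therefore of type ($\beta$). Since $N$ can be taken arbitrarily small, the claim follows.
\end{proof}

\begin{remark}
The hypothesis $\inf_E|w|>0$ cannot be dropped. For $X=\mathbb D^n$ we have $E=\Omega$, and if $\Omega$ had entire barriers, Lemma~\ref{lem:glue} with a single set would contradict Theorem~\ref{thm:main}(a).
\end{remark}

\section{The local property}\label{sec:b}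

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(b)}]
Let $p=(z_0,w_0,\xi_0)\in\partial\Omega$.

\smallskip\noindent\emph{Case $w_0\ne0$.} Let $U$ be the polydisc centered at $p$ of any radius $r<|w_0|$. Then $X=U\cap\mathbb D^n$ is convex and open, $U\cap\Omega=X\cap\Omega\ne\emptyset$, and $|w|\ge|w_0|-r>0$ on this set. By Proposition~\ref{prop:key} it has entire barriers, and by Lemma~\ref{lem:glue} with a single set it is an $A^k$-domain of holomorphy for all $k\in\mathbb N\cup\{\infty\}$.

\smallskip\noindent\emph{Case $w_0=0$.} Then $z_0=0$, since for $z_0\ne0$ the continuity of $v$ at $z_0$ would give $|w_0|\ge e^{v(z_0)}>0$. Let $U$ be the polydisc centered at $p$ of any radius $r<e^{-M}$, with $M$ from (V3), and let $E=U\cap\Omega$. We cannot apply Proposition~\ref{prop:key} to $E$ itself, since $p\in\overline E$ has $w_0=0$; but $E$ falls apart into pieces to which it applies. If $(z,w,\xi)\in E$, then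
\[
v(z)<\log|w|<\log r<-M ,
\]
so $z\in\bigcup_i\Delta_i$ by (V3). Thus $E$ is the disjoint union of those sets $E_i=E\cap\{z\in\Delta_i\}$ that are nonempty. They satisfy the hypotheses of Lemma~\ref{lem:glue}:
\begin{itemize}
\item We have $E_i=X_i\cap\Omega$ with $X_i=U\cap\mathbb D^n\cap\{z\in\Delta_i\}$, a convex open subset of $\mathbb D^n$. On $E_i$ we have $|w|>e^{v(z)}\ge\min_{\overline{\Delta_i}}e^v>0$, because $v$ is finite and continuous on the compact set $\overline{\Delta_i}\not\ni0$. So $E_i$ has entire barriers by Proposition~\ref{prop:key}.
\item We have $\overline{E_i}\subset\{z\in\overline{\Delta_i}\}$ and, since the discs accumulate only at $0$, $\overline{E\setminus E_i}\subset\bigl\{z\in\{0\}\cup\bigcup_{l\ne i}\overline{\Delta_l}\bigr\}$. As the discs $\overline{\Delta_l}$ are pairwise disjoint and do not contain $0$, these two sets are disjoint.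
\end{itemize}
By Lemma~\ref{lem:glue}, $U\cap\Omega=E$ is an $A^k$-domain of holomorphy for all $k\in\mathbb N\cup\{\infty\}$.
\end{proof}

Parts (a) and (b) together answer the question of Section~\ref{sec:intro} in the negative for every $n\ge2$ and every $k\in\mathbb N$, and also for $k=\infty$.

\section{The plane, for $k=0$}\label{sec:plane}

In one variable, a singularity can be localized by solving a $\bar\partial$-equation with a continuous solution. For $k=0$ this gives the passage from local to global.

We use two standard facts. If $\varphi$ is a bounded measurable function on $\mathbb C$ with compact support, its Cauchy transform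
\[
C\varphi(z)=\frac1\pi\int_{\mathbb C}\frac{\varphi(\zeta)}{z-\zeta}\,dA(\zeta)
\]
($dA$ is Lebesgue measure) is continuous on $\mathbb C$ and satisfies $\partial C\varphi/\partial\bar z=\varphi$ in the sense of distributions. A continuous function $g$ with $\partial g/\partial\bar z=0$ in the sense of distributions on an open set is holomorphic there (Weyl's lemma).

\begin{proposition}\label{prop:plane}
Every domain $\Omega\subset\mathbb C$ that is locally an $A^0$-domain of holomorphy is an $A^0$-domain of holomorphy.
\end{proposition}

\begin{proof}
Suppose $\Omega_1,\Omega_2$ satisfy (i)--(iii) for $\Omega$ and $k=0$. We look for a boundary point at which the local hypothesis is violated. Let $\Omega_1^*$ be a component of $\Omega_2\cap\Omega$ that meets $\Omega_1$. Since $\Omega_2$ is connected and $\Omega_2\not\subset\Omega$, the open set $\Omega_1^*$ is a nonempty proper subset of $\Omega_2$, and there is a point $a\in\partial\Omega_1^*\cap\Omega_2$. If $a$ were in $\Omega$, a small disc about $a$ would lie in $\Omega_2\cap\Omega$ and meet the component $\Omega_1^*$, forcing $a\in\Omega_1^*$; this is impossible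 for a boundary point of an open set. So $a\in\partial\Omega$.

Take an open neighborhood $U$ of $a$ such that $U\cap\Omega$ is an $A^0$-domain of holomorphy, and $s>0$ with $\overline{D(a,2s)}\subset U\cap\Omega_2$. Let $\chi\in C_c^\infty(D(a,2s))$ with $\chi=1$ on $D(a,s)$. Let $f\in A^0(U\cap\Omega)$; we write $f$ also for its continuous extension to $\overline{U\cap\Omega}$. We shall replace $f$ by a function $g\in A^0(\Omega)$ that differs from $f$ near $a$ only by a function holomorphic on $D(a,s)$. Extend
\[
\varphi=f\,\frac{\partial\chi}{\partial\bar z}
\]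
from $U\cap\Omega$ to $\mathbb C$ by $0$. Since $f$ is continuous on $\overline{U\cap\Omega}$ and $\operatorname{supp}\chi$ is compact, $\varphi$ is bounded with compact support. It vanishes on $D(a,s)$, so $C\varphi$ is holomorphic there. Put
\[
g=\chi f-C\varphi ,
\]
where $\chi f$ is understood to be $0$ off $\operatorname{supp}\chi$. The function $\chi f$ is continuous on $\overline\Omega$: near points of $\overline\Omega\cap U$ because $\overline\Omega\cap U\subset\overline{U\cap\Omega}$, and near points outside $\operatorname{supp}\chi$ because it vanishes there. So $g$ is continuous on $\overline\Omega$. On $\Omega$ the function $\chi f$ is smooth with $\partial(\chi f)/\partial\bar z=\varphi$, so $\partial g/\partial\bar z=\varphi-\varphi=0$ in the sense of distributions. Hence $g\in A^0(\Omega)$.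

By (iii) there is $G\in H(\Omega_2)$ with $G=g$ on $\Omega_1$, hence on $\Omega_1^*$, which is connected and meets $\Omega_1$. On $\Omega_1^*\cap D(a,s)$, where $\chi=1$, this gives
\[
f=G+C\varphi ,
\]
and the right side is holomorphic on $D(a,s)$. Since $f\in A^0(U\cap\Omega)$ was arbitrary, the pair $\bigl(\Omega_1^*\cap D(a,s),\,D(a,s)\bigr)$ satisfies (i)--(iii) for $U\cap\Omega$: the first set is nonempty because $a\in\partial\Omega_1^*$ and is contained in $D(a,s)\cap U\cap\Omega$, and $D(a,s)$ is connected and contains $a\notin\Omega$. This contradicts the choice of $U$.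
\end{proof}

\begin{remark}
The proof uses $k=0$ in the claim that $g\in A^0(\Omega)$: boundedness of $\varphi$ makes $C\varphi$ continuous, but for $k\ge1$ boundedness alone does not make it of class $C^k$ up to $\partial\Omega$. We make no statement about $n=1$, $k\ge1$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{MB}
\emph{Mathematica Bohemica}, Vol.~131 (2006), No.~1, 49--61,
\url{http://2nifoia.257.cz/bitstream/handle/10338.dmlcz/134082/MathBohem_131-2006-1_6.pdf}.

\end{thebibliography}

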